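\title{Orbits of the shift of $\mathbb{F}_2$ and quasi-isometry classes of finitely generated groups}

\begin{abstract}
To every subset $S$ of the free group $\mathbb{F}_2$ we attach a $5$-generated group $G_S$, depending continuously on $S$, such that translates of $S$ give isomorphic groups while $G_S$ and $G_T$ are not quasi-isometric for almost every pair $(S,T)$ with respect to the product measure. This proves a conjecture on Borel homomorphisms from the orbit equivalence relation of the shift to the isomorphism relation. A variant $S\mapsto H_S$ of the construction has the property that $H_S$ and $H_T$ are quasi-isometric exactly when $S$ and $T$ lie in the same orbit. The groups are central extensions of a lamplighter group over $\mathbb{F}_2\times\mathbb{Z}$ in which $S$ prescribes which pairs of lamps commute. The proof shows that quasi-isometries preserve the cosets of $\mathbb{F}_2\times\mathbb{Z}$ and therefore remember the commutation pattern of distant lamps.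
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
A \emph{marked group} on $m$ generators is a group together with a generating $m$-tuple. It is encoded by the kernel $\mathcal{N}$ of the corresponding surjection from the free group $F_m$, that is, by the set of words that are trivial in the group. The normal subgroups of $F_m$ form a closed subset of $2^{F_m}$, and the space $\mathcal{G}_{fg}$ of finitely generated groups is the disjoint union of these compact spaces over $m\ge1$. A map $S\mapsto G_S$ into the marked groups on $m$ generators is continuous exactly when, for each word in $F_m$, the set of $S$ for which the word is trivial in $G_S$ is clopen. We write $\cong$ for isomorphism of the underlying groups, with the markings forgotten. Two finitely generated groups are \emph{quasi-isometric} if their Cayley graphs with respect to finite generating sets are quasi-isometric metric spaces; this does not depend on the generating sets, and the definition is recalled in Section~\ref{sec:qi}.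

Let $F=\mathbb{F}_2=\langle a,b\rangle$ be the free group of rank $2$. We identify subsets of $F$ with points of $2^F$ and let $F$ act by the shift, $\gamma S=\{\gamma x:x\in S\}$. Let $E$ be the orbit equivalence relation of this action and $\nu$ the product of the uniform measures on $\{0,1\}$. A \emph{Borel homomorphism} from $E$ to $\cong$ is a Borel map $S\mapsto G_S$ from $2^F$ to $\mathcal{G}_{fg}$ such that $S\mathrel{E}T$ implies $G_S\cong G_T$. The following conjecture is stated in \cite{notes}.

\medskip
\noindent\textbf{Conjecture.} \emph{There is a Borel homomorphism $S\mapsto G_S$ from $E$ to $\cong$ such that the set of pairs $(S,T)\in2^F\times2^F$ for which $G_S$ and $G_T$ are not quasi-isometric has $(\nu\times\nu)$-measure $1$.}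
\medskip

We prove the conjecture, and we also prove an exact form of it.

\begin{theorem}\label{thm:main}
There is a continuous map $S\mapsto G_S$ from $2^F$ to the marked groups on $5$ generators with the following properties.
\begin{enumerate}
\item[(a)] $G_{\gamma S}\cong G_S$ for all $\gamma\in F$ and $S\subseteq F$; so the map is a Borel homomorphism from $E$ to $\cong$.
\item[(b)] The set of pairs $(S,T)$ for which $G_S$ and $G_T$ are not quasi-isometric is Borel and has $(\nu\times\nu)$-measure $1$.
\item[(c)] For every finitely generated group $H$, the set of $S$ for which $G_S$ is quasi-isometric to $H$ is $\nu$-null and meager.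
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:exact}
There is a continuous map $S\mapsto H_S$ from $2^F$ to $\mathcal{G}_{fg}$ such that for all $S,T\subseteq F$,
\[
S\mathrel{E}T\iff H_S\cong H_T\iff H_S\text{ and }H_T\text{ are quasi-isometric.}
\]
\end{theorem}

Theorem~\ref{thm:exact} is not needed for Theorem~\ref{thm:main}, and it gives a second proof of the conjecture. For $S\mapsto H_S$ the quasi-isometric pairs form exactly the set $E$, which is the union of the closed sets $\{(S,\gamma S):S\subseteq F\}$ over $\gamma\in F$ and is null by Fubini's theorem, because its sections are countable and $\nu$ has no atoms.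

\subsection*{What the question measures}
A Borel homomorphism chooses, in a definable way, one isomorphism type of group for each orbit of the shift. Constant maps do this, and the conjecture asks for the opposite extreme. There is nothing in between, because the shift is ergodic: an invariant Borel set $X\subseteq 2^F$ has measure $0$ or $1$. (Choose a clopen set $Y$ with $\nu(X\triangle Y)<\varepsilon$ and $\gamma\in F$ such that $Y$ and $\gamma Y$ depend on disjoint finite sets of coordinates. Then $\nu(Y\cap\gamma Y)=\nu(Y)^2$ and $\nu(X\triangle(Y\cap\gamma Y))<2\varepsilon$, so $\nu(X)=\nu(X)^2$ in the limit.) For any Borel homomorphism and any $T$, the set of $S$ with $G_S$ quasi-isometric to $G_T$ is invariant, and it is Borel by Lemma~\ref{lem:fsigma}. Either one of these sets has measure $1$, and almost all $G_S$ lie in a single quasi-isometry class, or all of them are null, and then almost no pair is quasi-isometric by Fubini's theorem. The conjecture says that the collapse to a single class can be avoided.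

Ergodicity also shows how the conjecture cannot be proved. If $I\colon\mathcal{G}_{fg}\to\mathbb{R}$ is a Borel isomorphism invariant, then $S\mapsto I(G_S)$ is invariant under the shift, hence almost everywhere constant. No numerical invariant separates typical groups of the family, and one has to compare $G_S$ with $G_T$ directly.

With ``isomorphic'' in place of ``quasi-isometric'' the comparison is easy. A finitely generated group has countably many generating tuples, so isomorphism classes in $\mathcal{G}_{fg}$ are countable, and any injective Borel homomorphism does the job. This argument rests on the fact that an isomorphism is determined by finitely many of its values. A quasi-isometry is not, and the proof of Theorem~\ref{thm:main} replaces countability by a count of how much information a quasi-isometry can carry on a ball of radius $n$.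

\subsection*{Plan of the proof}
Let $\Gamma=F\times\mathbb{Z}$. In Section~\ref{sec:groups} we attach to each $A\subseteq\Gamma$ a group $G_A$ with two lamps $u_h,v_h$ at each site $h\in\Gamma$, in which $u_h$ and $v_k$ fail to commute exactly when $h^{-1}k\in A$; Example~\ref{ex:model} there runs the whole argument for homomorphisms instead of quasi-isometries. Section~\ref{sec:rigidity} shows that every quasi-isometrically embedded copy of $\Gamma$ in $G_A$ is close to a coset of $\Gamma$. Section~\ref{sec:commutators} deduces that a quasi-isometry $G_A\to G_{A'}$ turns each lamp into a bounded cluster of lamps and preserves commutation between distant lamps. The count in Section~\ref{sec:count} then proves Theorem~\ref{thm:main}. Sections~\ref{sec:vertical} and~\ref{sec:coding} prove Theorem~\ref{thm:exact} by storing the local patterns of $S$ in the $\mathbb{Z}$-direction of $\Gamma$.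

\section{Word metrics and quasi-isometries}\label{sec:qi}

A marked group carries the word length $|\cdot|$ and the left-invariant word metric $d(x,y)=|x^{-1}y|$. The inclusion of the group into its Cayley graph is a quasi-isometry, so we work with word metrics throughout. We write $\Gamma=F\times\langle t\rangle\cong\mathbb{F}_2\times\mathbb{Z}$ with generators $a,b,t$, so that $|xt^n|=|x|+|n|$ for $x\in F$, and we regard $F$ as a subgroup of $\Gamma$. Let $B_n$ and $B_n^F$ be the closed balls of radius $n$ about $1$ in $\Gamma$ and in $F$. The ball of radius $n$ about $p\in\Gamma$ is $pB_n$, and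
\[
|B_n^F|=2\cdot3^n-1,\qquad |B_n|\le7^n.
\]

For integers $L,C\ge1$, a map $f$ between metric spaces is an \emph{$(L,C)$-quasi-isometric embedding}, or \emph{$(L,C)$-embedding} for short, if
\[
L^{-1}d(x,y)-C\le d(f(x),f(y))\le L\,d(x,y)+C\qquad\text{for all }x,y.
\]
A \emph{quasi-isometry} is an $(L,C)$-embedding whose image is within distance $C$ of every point, for some $L$ and $C$. It is convenient to fix a coarse inverse and a base point. An \emph{$(L,C)$-pair} between marked groups $G$ and $G'$ consists of $(L,C)$-embeddings $f\colon G\to G'$ and $f'\colon G'\to G$ with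
\[
f(1)=1,\qquad d(f'f(x),x)\le C,\qquad d(ff'(y),y)\le C\qquad(x\in G,\ y\in G').
\]
The groups $G$ and $G'$ are quasi-isometric if and only if they admit an $(L,C)$-pair for some $L,C$. Indeed, the map $f$ of a pair is a quasi-isometry. Conversely, let $f$ be a quasi-isometry with constants $L,C$. Replacing $f$ by $f(1)^{-1}f$, we may assume that $f(1)=1$. Choose $f'(y)$ with $d(ff'(y),y)\le C$. Then $d(ff'(y),ff'(y'))$ differs from $d(y,y')$ by at most $2C$, so $d(y,y')/L-3C\le d(f'(y),f'(y'))\le L\,d(y,y')+3LC$, and $d(f'f(x),x)\le L\bigl(d(ff'f(x),f(x))+C\bigr)\le2LC$. So $(f,f')$ is an $(L,3LC)$-pair.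

\begin{lemma}\label{lem:fsigma}
For all $L,C\ge1$ the set $\mathcal{X}^{L,C}$ of pairs $(G,G')\in\mathcal{G}_{fg}\times\mathcal{G}_{fg}$ that admit an $(L,C)$-pair is closed. Hence the set of quasi-isometric pairs is $F_\sigma$.
\end{lemma}

\begin{proof}
For $n\ge1$ let $\mathcal{X}_n$ be the set of $(G,G')$ for which there are maps $f_n$ from the $n$-ball of $G$ to $G'$ and $f'_n$ from the $n$-ball of $G'$ to $G$ that satisfy the $(L,C)$-inequalities on their domains, with $f_n(1)=1$, $|f'_n(1)|\le C$, $d(f'_nf_n(x),x)\le C$ whenever $|x|,|f_n(x)|\le n$, and $d(f_nf'_n(y),y)\le C$ whenever $|y|,|f'_n(y)|\le n$. Such maps take values in the balls of radius $n'=Ln+2C$. If two marked groups have the same trivial words of length at most $4n'$, then matching the elements represented by the same word of length at most $n'$ is an isometry of their $n'$-balls fixing $1$: for $j\le2n'$, two words $\omega_1,\omega_2$ of length at most $n'$ represent elements at distance at most $j$ if and only if $\omega_1^{-1}\omega_2\omega_3$ is trivial for some word $\omega_3$ of length at most $j$. So membership in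 $\mathcal{X}_n$ depends only on the numbers of generators and on the triviality of finitely many words, and $\mathcal{X}_n$ is clopen.

Restricting an $(L,C)$-pair to balls shows $\mathcal{X}^{L,C}\subseteq\bigcap_n\mathcal{X}_n$; here $|f'(1)|=d(f'f(1),1)\le C$. Conversely, let $(G,G')\in\bigcap_n\mathcal{X}_n$. For each $x$ the values $f_n(x)$ with $n\ge|x|$ lie in the finite ball of radius $L|x|+C$, and for each $y$ the values $f'_n(y)$ lie in the finite ball of radius $L|y|+2C$. Along a diagonal subsequence, $f_n(x)$ and $f'_n(y)$ are eventually constant for all $x$ and $y$. Each condition in the definition of an $(L,C)$-pair involves finitely many values of the limit maps and holds for $f_n,f'_n$ when $n$ is large, so the limit maps form an $(L,C)$-pair.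
\end{proof}

\section{The groups $G_A$}\label{sec:groups}

\subsection*{Construction}
Let $U$ and $V$ be vector spaces over $\mathbb{Z}/2$ with bases $(u_h)_{h\in\Gamma}$ and $(v_h)_{h\in\Gamma}$. For $A\subseteq\Gamma$ let $Z_A$ be the vector space over $\mathbb{Z}/2$ with basis $(z_g)_{g\in A}$, and let $\langle\cdot,\cdot\rangle_A\colon U\times V\to Z_A$ be the bilinear map with
\[
\langle u_h,v_k\rangle_A=\begin{cases}z_{h^{-1}k}&\text{if }h^{-1}k\in A,\\0&\text{otherwise.}\end{cases}
\]
On $W_A=U\times V\times Z_A$ define
\[
(\alpha,\beta,z)(\alpha',\beta',z')=(\alpha+\alpha',\ \beta+\beta',\ z+z'+\langle\alpha',\beta\rangle_A).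
\]
This is a group law. By bilinearity, a triple product has third coordinate $z+z'+z''+\langle\alpha',\beta\rangle_A+\langle\alpha'',\beta\rangle_A+\langle\alpha'',\beta'\rangle_A$ for either bracketing, and $(\alpha,\beta,z)^{-1}=(\alpha,\beta,z+\langle\alpha,\beta\rangle_A)$. We regard $U,V,Z_A$ as subgroups of $W_A$; then $(\alpha,\beta,z)=\alpha\beta z$. The group $\Gamma$ acts on $W_A$ by $x\cdot u_h=u_{xh}$, $x\cdot v_h=v_{xh}$, $x\cdot z_g=z_g$; this preserves the pairing because $(xh)^{-1}(xk)=h^{-1}k$. Put
\[
G_A=W_A\rtimes\Gamma .
\]
Every element of $G_A$ is uniquely $wp$ with $w\in W_A$ and $p\in\Gamma$; we write $\operatorname{pr}\colon G_A\to\Gamma$ for the retraction $wp\mapsto p$. In $G_A$ we have $xu_hx^{-1}=u_{xh}$ and $xv_hx^{-1}=v_{xh}$ for $x\in\Gamma$, and $Z_A$ is central.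

Let $\mathcal{C}=U\oplus V$, viewed as the group of finitely supported functions $\Gamma\to(\mathbb{Z}/2)^2$. The \emph{configuration} of $w=(\alpha,\beta,z)$ is $\operatorname{cf}(w)=(\alpha,\beta)$; the map $\operatorname{cf}\colon W_A\to\mathcal{C}$ is a homomorphism with kernel $Z_A$. With the convention $[x,y]=x^{-1}y^{-1}xy$, comparing the third coordinates of $ww'$ and $w'w$ gives
\begin{equation}\label{eq:omega}
[w,w']=\omega_A(\operatorname{cf}w,\operatorname{cf}w'),\qquad \omega_A\bigl((\alpha,\beta),(\alpha',\beta')\bigr)=\langle\alpha,\beta'\rangle_A+\langle\alpha',\beta\rangle_A .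
\end{equation}
In particular $[u_h,v_k]=\langle u_h,v_k\rangle_A$, and every $z_j$ that occurs in $\omega_A(c,c')$ has $j=x^{-1}y\in A$ with one of $x,y$ in the support of $c$ and the other in the support of $c'$. Since $z_g=[u_1,v_g]$, the group $G_A$ is generated by $u=u_1$, $v=v_1$, $a$, $b$, $t$, and we always mark it by this $5$-tuple.

One should picture $wp$ as a state of a lamplighter: the cursor is at $p$, the lamps show $\operatorname{cf}(w)$, and there is an invisible central coordinate. Right multiplication by $a,b,t$ moves the cursor, and since $wp\cdot u=wu_pp$ and $wp\cdot v=wv_pp$, right multiplication by $u$ or $v$ switches a lamp at the cursor. The group $G_\emptyset$ is the wreath product $(\mathbb{Z}/2)^2\wr\Gamma$, and $G_A$ is a central extension of it by $Z_A$. Two kinds of lamps are used because $h^{-1}k\in A$ is not a symmetric relation, and because shifting the lamps of one kind against the other produces the isomorphisms in part (a) of the next lemma.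

\begin{lemma}\label{lem:family}
\begin{enumerate}
\item[(a)] $G_{\gamma A}\cong G_A$ for all $\gamma\in\Gamma$ and $A\subseteq\Gamma$.
\item[(b)] The map $A\mapsto G_A$ from $2^\Gamma$ to $\mathcal{G}_{fg}$ is continuous and injective.
\item[(c)] If $A\triangle A'$ is finite, then $G_A$ and $G_{A'}$ are quasi-isometric.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Consider the linear bijections $u_h\mapsto u_{h\gamma^{-1}}$, $v_k\mapsto v_k$, $z_g\mapsto z_{\gamma g}$ from $U,V,Z_A$ to $U,V,Z_{\gamma A}$. Since $(h\gamma^{-1})^{-1}k=\gamma h^{-1}k$, they carry $\langle\cdot,\cdot\rangle_A$ to $\langle\cdot,\cdot\rangle_{\gamma A}$ and so define an isomorphism $W_A\to W_{\gamma A}$. Right multiplication of sites by $\gamma^{-1}$ commutes with the left action of $\Gamma$, so this isomorphism extends by the identity on $\Gamma$.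

(b) For $A\subseteq A'$ the marked group $G_A$ is the quotient of $G_{A'}$ by the central subgroup spanned by the $z_g$ with $g\in A'\setminus A$. Take $A'=\Gamma$. A word in the five generators has a value $(\alpha,\beta,\sum_gn_gz_g)\,x$ in $G_\Gamma$, and it is trivial in $G_A$ if and only if $\alpha=\beta=0$, $x=1$, and $A$ avoids the finite set of $g$ with $n_g\ne0$. This is a clopen condition on $A$. The map is injective because $[u,gvg^{-1}]$ is trivial in $G_A$ if and only if $g\notin A$.

(c) Both groups are quotients of $G_{A\cup A'}$ by finite subgroups, and a quotient map of marked groups with finite kernel changes distances by at most the largest length of an element of the kernel.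
\end{proof}

Parts (a) and (b) already settle the version of the conjecture for isomorphism. Part (c) shows that the geometry of $G_A$ can only see $A$ near infinity.

\subsection*{Local subgroups and leaves}
For $Y\subseteq\Gamma$ let $W_A(Y)$ be the subgroup generated by the $u_h,v_h$ with $h\in Y$; then $pW_A(Y)p^{-1}=W_A(pY)$ for $p\in\Gamma$. We have
\[
W_A(Y)=\bigl\{(\alpha,\beta,z):\ \operatorname{supp}\alpha,\operatorname{supp}\beta\subseteq Y,\ z\in\operatorname{span}\{z_g:g\in A\cap Y^{-1}Y\}\bigr\},
\]
since the right side is a subgroup containing the generators, and conversely $z_{h^{-1}k}=[u_h,v_k]$ when $h^{-1}k\in A$. In particular $W_A(Y)$ is finite when $Y$ is. Let $Z_A(m)=\operatorname{span}\{z_g:g\in A,\ |g|\le m\}$. Since $(pB_n)^{-1}pB_n=B_{2n}$ and $z_g=[u_p,v_{pg}]$, we have for every $p\in\Gamma$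
\begin{equation}\label{eq:Z}
Z_A\cap W_A(pB_n)\subseteq Z_A(2n),\qquad Z_A(m)\subseteq W_A(pB_m).
\end{equation}
Put
\[
D(n)=2|B_n|(2n+1)+4|B_{2n}|(2n+1).
\]
An element of $W_A(B_n)$ is a product of at most $|B_n|$ elements $u_h$, at most $|B_n|$ elements $v_h$, and at most $|B_{2n}|$ commutators $[u_h,v_k]$, with $h,k\in B_n$; and $u_h=huh^{-1}$, $v_h=hvh^{-1}$ have length at most $2n+1$. So every element of $W_A(B_n)$ has length at most $D(n)$, a bound that does not depend on $A$. This uniformity is what makes all later constants independent of $A$.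

\begin{lemma}\label{lem:G}
Let $w,w'\in W_A$ and $p,p'\in\Gamma$.
\begin{enumerate}
\item[(G1)] If $|wp|\le n$, then $|p|\le n$ and $w\in W_A(B_n)$.
\item[(G2)] If $d(wp,w'p')\le n$, then $d(p,p')\le n$ and $w^{-1}w'\in W_A(pB_n)$.
\item[(G3)] If $w^{-1}w'\in W_A(pB_n)$, then $d(wp,w'p)\le D(n)$.
\item[(G4)] The retraction $\operatorname{pr}$ is $1$-Lipschitz, and $d(wp,wp')=d(p,p')$.
\item[(G5)] If $w\in W_A(pB_n)$ for all $p$ in an unbounded subset of $\Gamma$, then $w\in Z_A(2n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(G1) Read a word of length at most $n$ from left to right. Its value is $wp$, where $w$ is a product of elements $u_x,v_x$ with $x$ the cursor position after some prefix, so $|x|\le n$; also $|p|\le n$.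

(G2) Apply (G1) to $(wp)^{-1}w'p'=\bigl(p^{-1}w^{-1}w'p\bigr)\,p^{-1}p'$ and conjugate back by $p$.

(G3) We have $d(wp,w'p)=|p^{-1}w^{-1}w'p|$ and $p^{-1}w^{-1}w'p\in W_A(B_n)$.

(G4) The retraction sends each generator to a generator of $\Gamma$ or to $1$. So the length of an element of $\Gamma$ is the same in $G_A$ as in $\Gamma$, and $(wp)^{-1}wp'=p^{-1}p'$.

(G5) A site in the support of $\operatorname{cf}(w)$ would be within $n$ of every such $p$, which is impossible. So $w\in Z_A$, and \eqref{eq:Z} applies.
\end{proof}

The cosets $w\Gamma$ with $w\in W_A$ are called \emph{leaves}. By (G4) each is an isometric copy of $\Gamma$: the cursor moves and no lamp is touched. Lemma~\ref{lem:G} is a dictionary between the algebra of $W_A$ and the relative position of leaves. If $\operatorname{cf}(w^{-1}w')$ is nonzero at a site $h$, then $w'\Gamma$ comes within $n$ of $wp$ only if $d(p,h)\le n$, so the two leaves approach each other in a bounded region only. If $w^{-1}w'=\zeta$ is central, then $d(wp,w'p)=|\zeta|$ for all $p$ and the leaves are parallel. For $\zeta=z_g$ they are at distance at least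 $|g|/2$, by (G2) and \eqref{eq:Z}.

\begin{example}[the argument for homomorphisms]\label{ex:model}
Let $S,T\subseteq F$, and let $f\colon G_S\to G_T$ be an injective homomorphism with $f(W_S)\subseteq W_T$. Put $\kappa_h=\operatorname{cf}f(u_h)$, $\mu_h=\operatorname{cf}f(v_h)$ and $q(h)=\operatorname{pr}f(h)$ for $h\in\Gamma$. By \eqref{eq:omega}, $f([u_h,v_k])=\omega_T(\kappa_h,\mu_k)$, so
\begin{equation}\label{eq:model}
h^{-1}k\in S\iff\omega_T(\kappa_h,\mu_k)\ne0 .
\end{equation}
For the isomorphism $G_S\to G_{\gamma S}$ of Lemma~\ref{lem:family}(a), for instance, $\kappa_h=u_{h\gamma^{-1}}$ and $\mu_k=v_k$. In general, let $L$ bound the lengths of the images of the five generators. Then $\kappa_1$ is supported in $B_L$ by (G1). Writing $f(h)=wq(h)$, we get $f(u_h)=w\,q(h)f(u)q(h)^{-1}w^{-1}$; conjugation by $w$ does not change configurations, so $\kappa_h$ is supported in $q(h)B_L$, where $|q(h)|\le L|h|$. The same holds for $\mu_h$.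

Now forget that $f$ is a homomorphism and keep only \eqref{eq:model} and the bound on supports. Fix $T$. For $h\in B_n^F$, specifying $\kappa_h$ and $\mu_h$ takes $O(n)$ bits, so specifying them all takes $O(n3^n)$ bits. By \eqref{eq:model} these data determine $S\cap B^F_{2n}$, which for a random $S$ consists of $2\cdot9^n-1$ independent bits. The family $G_S$ stores information in \emph{pairs} of sites, while the map $f$ contributes information only site by site. So only a null set of $S$ is compatible with a given $T$ and $L$.
\end{example}

To run this argument for a quasi-isometry $f$ we need a substitute for $f(u_h)$ and a proof of \eqref{eq:model} that does not use multiplicativity. The substitute comes from leaves: $u_h$ is the difference between the leaves $\Gamma$ and $u_h\Gamma$, so it suffices to know that $f$ maps leaves to leaves.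

\section{Leaf rigidity}\label{sec:rigidity}

\begin{proposition}\label{prop:leaf}
For all integers $L,C\ge1$ there is an integer $R=R(L,C)$ with the following property. Let $A\subseteq\Gamma$, let $f\colon\Gamma\to G_A$ be an $(L,C)$-embedding, and write $f(x)=w_xp_x$ with $w_x\in W_A$ and $p_x\in\Gamma$. Then there is $w\in W_A$ with $d(f(x),wp_x)\le R$ for all $x\in\Gamma$.
\end{proposition}

The statement is false with $F$ as the domain, and this is why the factor $\mathbb{Z}$ is there. The homomorphism $F\to G_A$ with $a\mapsto au$, $b\mapsto b$ is a $(2,1)$-embedding by (G4), and it sends $a^n$ to $u_au_{a^2}\cdots u_{a^n}a^n$. If these points stayed within $R$ of a leaf $w\Gamma$, then by (G2) the finitely supported function $\operatorname{cf}(w)$ would be nonzero at $a^j$ whenever $1\le j<n-R$, for every $n$. In $F$ the cursor can leave a trail of lit lamps because it cannot go around a site and return from the other side. In $\Gamma$ it can.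

\begin{lemma}\label{lem:oneend}
For all $y\in\Gamma$ and $\Delta\ge0$, any two points of $\Gamma\setminus yB_\Delta$ are joined by a path in the Cayley graph of $\Gamma$ that avoids $yB_\Delta$.
\end{lemma}

\begin{proof}
By translation let $y=1$. Start at $gt^n$ with $|g|+|n|>\Delta$. Increase $|n|$ until $|n|\ge\Delta+1$, then move the $F$-coordinate from $g$ to $a^{\Delta+1}$, then move $n$ to $0$. The length stays above $\Delta$ in each stage, and the path ends at $a^{\Delta+1}$.
\end{proof}

The role of this lemma is visible in the special case $p_x=x$ for all $x$. Let $N=L+C$ and fix a site $h$. For adjacent $x,x'$ we have $w_x^{-1}w_{x'}\in W_A(xB_N)$ by (G2), so the value of $\operatorname{cf}(w_x)$ at $h$ does not change along an edge that starts outside $hB_N$. By Lemma~\ref{lem:oneend} this value is the same for all $x\notin hB_N$. So there is one configuration with which every $\operatorname{cf}(w_x)$ agrees outside $xB_N$, which is the main point.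

In general, the set of $x$ whose cursor $p_x$ is near $h$ is not known to be bounded, because $W_Ah$ is infinite, and an unbounded set may well disconnect $\Gamma$. The remedy is to cut this set into bounded pieces, indexed by the edges of a tree, in such a way that a single piece must already separate $\Gamma$. The tree comes from an amalgam decomposition of a group $\widetilde W$ obtained from $W_A$ by discarding all relations between distant lamps; the map $f$ lifts to the larger group because $\Gamma$ is finitely presented. We recall the fact needed. Let $K\le M$ and $K\le P$ be subgroups of a group $W$. The amalgam $M*_KP$ is the quotient of the free product $M*P$ that identifies the two copies of $K$. If the natural homomorphism $M*_KP\to W$ is an isomorphism, then the graph with vertex set $W/M\sqcup W/P$ and edge set $W/K$, in which the edge $wK$ joins $wM$ to $wP$, is a tree, the \emph{Bass--Serre tree}. Removing an edge from a tree leaves two components, the \emph{sides} of the edge, and every path between the two sides uses that edge.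

\begin{proof}[Proof of Proposition~\ref{prop:leaf}]
Let $N=L+C$, so that adjacent points of $\Gamma$ have images at distance at most $N$, and let $r=4N$.

\medskip\noindent\emph{Step 1: truncation.}
Let $\widetilde W$ be the group generated by letters $u_k,v_k$ ($k\in\Gamma$; we call $k$ the \emph{site} of the letter), whose relators are all words in these letters and their inverses that are trivial in $W_A$ and whose sites lie in a common ball $gB_r$. The squares of the letters are relators. The set of relators is invariant under translation of sites, so $\Gamma$ acts on $\widetilde W$. Let $\widetilde G=\widetilde W\rtimes\Gamma$, marked by $u=u_1,v=v_1,a,b,t$, and let $\pi\colon\widetilde G\to G_A$ be the natural surjection, which is the identity on $\Gamma$. A word of length at most $r$ in the five generators that is trivial in $G_A$ is trivial in $\widetilde G$. Indeed, as in (G1) its value in $\widetilde G$ is a word in letters with sites in $B_r$ followed by an element of $\Gamma$; the element of $\Gamma$ is trivial, and the word is trivial in $W_A$, hence a relator.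

\medskip\noindent\emph{Step 2: lifting.}
For $x\in\Gamma$ and $s\in\{a,b,t\}^{\pm1}$ choose a word $\sigma_{x,s}$ of length at most $N$ with $f(xs)=f(x)\sigma_{x,s}$ in $G_A$, such that $\sigma_{xs,s^{-1}}=\sigma_{x,s}^{-1}$. To a path in the Cayley graph of $\Gamma$ assign the product in $\widetilde G$ of the words $\sigma$ along its edges. Since $\Gamma=\langle a,b,t\mid[a,t],[b,t]\rangle$, every loop can be reduced to the constant loop by inserting and deleting backtracks and loops of length $4$ labeled by a relator. A backtrack contributes $\sigma_{x,s}\sigma_{x,s}^{-1}$. A loop of length $4$ contributes a word of length at most $4N=r$ that is trivial in $G_A$, hence in $\widetilde G$. So the product depends only on the endpoints of the path. Choosing $\tilde f(1)\in\pi^{-1}(f(1))$, we obtain $\tilde f\colon\Gamma\to\widetilde G$ with $\pi\tilde f=f$ and $\tilde f(xs)=\tilde f(x)\sigma_{x,s}$. Write $\tilde f(x)=\tilde w_xp_x$ with $\tilde w_x\in\widetilde W$.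

\medskip\noindent\emph{Step 3: the tree of a site.}
Fix $h\in\Gamma$. Let $M,P,K\le\widetilde W$ be generated by the letters with sites in $hB_{2r}$, in $\Gamma\setminus\{h\}$, and in $hB_{2r}\setminus\{h\}$, respectively. We claim that $M*_KP\to\widetilde W$ is an isomorphism. Send each letter with site in $hB_{2r}$ to the corresponding element of the factor $M$, and each letter with site different from $h$ to the corresponding element of the factor $P$; a letter to which both rules apply lies in $K$, so the rules agree. A relator that involves the site $h$ has all its sites in a ball $gB_r$ containing $h$, hence in $hB_{2r}$; it is a word in the generators of $M$ that is trivial in $M\le\widetilde W$. Any other relator is a word in the generators of $P$ that is trivial in $P$. So the assignment defines a homomorphism $\widetilde W\to M*_KP$. Both groups are generated by the letters, and both compositions fix them. This proves the claim.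

Let $\mathcal{T}_h$ be the Bass--Serre tree, and for $\tilde wp\in\widetilde G$ let $\xi(\tilde wp)$ be the vertex $\tilde wP$. We follow $\xi$ under right multiplication by a generator. Multiplying by $a^{\pm1},b^{\pm1},t^{\pm1}$ does not change $\tilde w$. Multiplying by $u^{\pm1}$ or $v^{\pm1}$ replaces $\tilde w$ by $\tilde w\ell$ with $\ell=u_p$ or $\ell=v_p$. If $p\ne h$, then $\ell\in P$ and $\xi$ does not change. If $p=h$, then $\ell\in M$, and the old and new vertices are joined by the path $\tilde wP,\ \tilde wM=\tilde w\ell M,\ \tilde w\ell P$ with edges $\tilde wK$ and $\tilde w\ell K$. Consequently: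
\begin{quote}
if a generator step from $y$ to $y'$ in $\widetilde G$ moves $\xi$ from one side of an edge $\varepsilon$ to the other, then $y$ or $y'$ lies in $\varepsilon h=\{\tilde wh:\tilde w\in\varepsilon\}$, where $\varepsilon$ is regarded as a coset of $K$.
\end{quote}
The set $\pi(\varepsilon h)$ has the form $\{w'kh:k\in\pi(K)\}$ with $\pi(K)\subseteq W_A(hB_{2r})$, so it has diameter at most $D(2r)$ by (G3). These are the bounded pieces.

\medskip\noindent\emph{Step 4: far cursors give the same vertex.}
Put $\xi_x=\xi(\tilde f(x))$, $\Delta=L(D(2r)+2N+C)$ and $\rho=L\Delta+C+N$. We claim that $\xi_x=\xi_y$ whenever $d(p_x,h)>\rho$ and $d(p_y,h)>\rho$.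

Suppose that $\xi_x\ne\xi_y$, and let $\varepsilon$ be an edge of the geodesic between them, so that they lie on different sides of $\varepsilon$. Let $Y$ be the set of $x'\in\Gamma$ such that $\xi_{x'}$ and $\xi_{x's}$ lie on different sides of $\varepsilon$ for some $s\in\{a,b,t\}^{\pm1}$. Every path from $x$ to $y$ in the Cayley graph of $\Gamma$ meets $Y$; in particular $Y\neq\emptyset$. Let $x'\in Y$. Reading $\sigma_{x',s}$ from $\tilde f(x')$, some step changes the side of $\varepsilon$, so by Step 3 the point $f(x')$ is within $N$ of $\pi(\varepsilon h)$, and $d(p_{x'},h)\le N$ by (G4). For $x',x''\in Y$ this gives $d(f(x'),f(x''))\le D(2r)+2N$, and the lower inequality for $f$ gives $d(x',x'')\le\Delta$. Fix $y_0\in Y$; then $Y\subseteq y_0B_\Delta$. By Lemma~\ref{lem:oneend}, $x$ and $y$ are not both outside $y_0B_\Delta$; say $d(x,y_0)\le\Delta$. Then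
\[
d(p_x,h)\le d(f(x),f(y_0))+d(p_{y_0},h)\le L\Delta+C+N=\rho,
\]
a contradiction.

\medskip\noindent\emph{Step 5: the limiting configuration.}
The homomorphism $\widetilde W\to W_A\to\mathcal{C}\to(\mathbb{Z}/2)^2$ that evaluates the configuration at $h$ kills $P$, so the value of $\operatorname{cf}(w_x)$ at $h$ is determined by $\xi_x$. By Step 4 it is the same for all $x$ with $d(p_x,h)>\rho$. Such $x$ exist. Otherwise $d(p_x,h)\le\rho$ for all $x$, and (G2) gives $w_x^{-1}w_{xs}\in W_A(p_xB_N)\subseteq W_A(hB_{\rho+N})$; then all $w_x$ lie in one coset of the finite group $W_A(hB_{\rho+N})$ and $f(\Gamma)$ is finite, although $f$ has unbounded image.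

Let $c_\infty(h)$ be the common value, and now let $h$ vary; the constant $\rho$ does not depend on $h$. For each $x$ the function $c_\infty$ agrees with $\operatorname{cf}(w_x)$ outside $p_xB_\rho$, so $c_\infty\in\mathcal{C}$. Choose $w_\infty\in W_A$ with configuration $c_\infty$. The configuration of $w_\infty^{-1}w_x$ is supported in $p_xB_\rho$, so $w_x=w_\infty e_x\zeta_x$ with $e_x\in W_A(p_xB_\rho)$ and $\zeta_x\in Z_A$.

\medskip\noindent\emph{Step 6: the central coordinate.}
It remains to see that $\zeta_x$ does not drift. For adjacent $x,y$ we have $d(p_x,p_y)\le N$ and $w_x^{-1}w_y\in W_A(p_xB_N)$, so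
\[
\zeta_x^{-1}\zeta_y=e_x(w_x^{-1}w_y)e_y^{-1}\in Z_A\cap W_A(p_xB_{\rho+N})\subseteq Z_A(2\rho+2N)
\]
by \eqref{eq:Z}. The right side is one fixed subgroup, so the increments do not accumulate: $\zeta_1^{-1}\zeta_x\in Z_A(2\rho+2N)$ for all $x$. With $w=w_\infty\zeta_1$ we get $w^{-1}w_x=e_x\zeta_1^{-1}\zeta_x\in W_A(p_xB_{2\rho+2N})$ by \eqref{eq:Z}, and (G3) gives $d(f(x),wp_x)\le D(2\rho+2N)=:R$.
\end{proof}

\section{Quasi-isometries detect commutators}\label{sec:commutators}

Throughout this section $A,A'\subseteq\Gamma$, $(f,f')$ is an $(L,C)$-pair between $G_A$ and $G_{A'}$, $R=R(L,C)$, and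
\[
q=\operatorname{pr}\circ f\colon G_A\to\Gamma,\qquad R_1=L+C+2R .
\]
All constants below depend only on $L$ and $C$. For $w\in W_A$ the map $p\mapsto f(wp)$ is an $(L,C)$-embedding of $\Gamma$ by (G4). So Proposition~\ref{prop:leaf} provides $\Phi(w)\in W_{A'}$ with
\begin{equation}\label{eq:Phi}
d\bigl(f(wp),\Phi(w)q(wp)\bigr)\le R\qquad(p\in\Gamma).
\end{equation}
In the same way, for each $w'\in W_{A'}$ there is $\Phi'(w')\in W_A$ such that $f'(w'\Gamma)$ lies within $R$ of $\Phi'(w')\Gamma$. We fix such choices. The map $\Phi$ is only a map of sets; the next three statements say what it does preserve.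

First, on each leaf $q$ is a quasi-isometric embedding. By (G4), $d(q(wp),q(wp'))=d(\Phi(w)q(wp),\Phi(w)q(wp'))$, so \eqref{eq:Phi} and the Lipschitz property of $\operatorname{pr}$ give
\begin{equation}\label{eq:q}
L^{-1}d(p,p')-C-2R\le d(q(wp),q(wp'))\le L\,d(p,p')+C .
\end{equation}
Second, switching a lamp at $p$ changes $\Phi$ only near $q(wp)$. For $\ell\in\{u_p,v_p\}$ the points $wp$ and $w\ell p$ are adjacent, so $d(\Phi(w)q(wp),\Phi(w\ell)q(w\ell p))\le R_1$ and (G2) gives
\begin{equation}\label{eq:local}
\Phi(w)^{-1}\Phi(w\ell)\in W_{A'}\bigl(q(wp)B_{R_1}\bigr),\qquad d\bigl(q(wp),q(w\ell p)\bigr)\le R_1 .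
\end{equation}
Third, leaves are parallel if and only if their images are.

\begin{lemma}\label{lem:parallel}
Let $w_1,w_2\in W_A$.
\begin{enumerate}
\item[(i)] If $w_1^{-1}w_2\in Z_A$, then $\Phi(w_1)^{-1}\Phi(w_2)\in Z_{A'}$.
\item[(ii)] For every $n$ there is an integer $\Lambda(n)$, depending only on $n,L,C$, such that $\Phi(w_1)^{-1}\Phi(w_2)\in Z_{A'}(n)$ implies $w_1^{-1}w_2\in Z_A(2\Lambda(n))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\zeta=w_1^{-1}w_2$. As $\zeta$ is central, $d(w_1p,w_2p)=|\zeta|$ for all $p$, so $\Phi(w_1)q(w_1p)$ is within $m=L|\zeta|+C+2R$ of $\Phi(w_2)q(w_2p)$. By (G2), $\Phi(w_1)^{-1}\Phi(w_2)\in W_{A'}(q(w_1p)B_m)$ for all $p$. The points $q(w_1p)$ form an unbounded set by \eqref{eq:q}, and (G5) applies.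

(ii) Here the coarse inverse is needed, since we do not know that $f(w_1\Gamma)$ fills the leaf $\Phi(w_1)\Gamma$. We first show that $f'$ brings this whole leaf back to $w_1\Gamma$. Let $w'=\Phi'(\Phi(w_1))$ and $p\in\Gamma$. The point $f(w_1p)$ is within $R$ of a point $y_1\in\Phi(w_1)\Gamma$, so
\[
d(w_1p,w'\Gamma)\le d(w_1p,f'f(w_1p))+d(f'f(w_1p),f'(y_1))+d(f'(y_1),w'\Gamma)\le R_2,
\]
where $R_2=C+(LR+C)+R$. By (G2), $w_1^{-1}w'\in W_A(pB_{R_2})$, and by (G3), $d(w'p,w_1p)\le D(R_2)$. This holds for all $p$, so every point of $f'(\Phi(w_1)\Gamma)$ is within $R+D(R_2)$ of $w_1\Gamma$.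

Now let $x=w_2p$ and $y=\Phi(w_1)q(x)$. By \eqref{eq:Z}, $Z_{A'}(n)\subseteq W_{A'}(q(x)B_n)$, so $d(\Phi(w_2)q(x),y)\le D(n)$ by (G3) and $d(f(x),y)\le R+D(n)$. Therefore
\[
d(x,w_1\Gamma)\le C+\bigl(L(R+D(n))+C\bigr)+R+D(R_2)=:\Lambda(n).
\]
By (G2), $w_2^{-1}w_1\in W_A(pB_{\Lambda(n)})$ for all $p\in\Gamma$, and (G5) finishes the proof.
\end{proof}

For $h\in\Gamma$ define
\[
\kappa_h=\operatorname{cf}\bigl(\Phi(1)^{-1}\Phi(u_h)\bigr),\qquad\mu_h=\operatorname{cf}\bigl(\Phi(1)^{-1}\Phi(v_h)\bigr).
\]
By \eqref{eq:local} with $w=1$, both are supported in $q(h)B_{R_1}$. They play the roles of the configurations in Example~\ref{ex:model}.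

\begin{proposition}\label{prop:key}
There is an integer $\rho_0=\rho_0(L,C)$ such that for all $h,k\in\Gamma$ with $|h^{-1}k|\ge\rho_0$,
\[
h^{-1}k\in A\iff\omega_{A'}(\kappa_h,\mu_k)\ne0 .
\]
\end{proposition}

The idea is to compare the two ways of switching on $u_h$ and $v_k$, shown in Figure~\ref{fig:pentagon}. They end on the same leaf if $h^{-1}k\notin A$, and on parallel leaves that are far apart if $h^{-1}k\in A$; both alternatives are geometric. The difficulty is that ``switch on $u_h$'' occurs twice, once starting from $\Gamma$ and once from $v_k\Gamma$, at the points $h$ and $v_kh$, which are far apart in $G_A$. A priori the two corresponding increments of $\Phi$ are unrelated, and they need not even be supported in the same region. The proof extracts their agreement from the fact that the two final leaves have parallel images.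

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\node (a) at (0,0) {$\Gamma$};
\node (b) at (1.3,1) {$u_h\Gamma$};
\node (c) at (1.3,-1) {$v_k\Gamma$};
\node (d) at (3.4,1) {$u_hv_k\Gamma$};
\node (e) at (3.4,-1) {$v_ku_h\Gamma$};
\draw (a) -- node[above left] {$u_h$} (b) -- node[above] {$v_k$} (d);
\draw (a) -- node[below left] {$v_k$} (c) -- node[below] {$u_h$} (e);
\draw[dashed] (d) -- node[right] {$[u_h,v_k]$} (e);
\node (A) at (6.2,0) {$\Phi(1)\Gamma$};
\node (B) at (7.7,1) {$\Phi(u_h)\Gamma$};
\node (C) at (7.7,-1) {$\Phi(v_k)\Gamma$};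
\node (D) at (10.2,1) {$\Phi(u_hv_k)\Gamma$};
\node (E) at (10.2,-1) {$\Phi(v_ku_h)\Gamma$};
\draw (A) -- node[above left] {$\hat u$} (B) -- node[above] {$\hat v'$} (D);
\draw (A) -- node[below left] {$\hat v$} (C) -- node[below] {$\hat u'$} (E);
\draw[dashed] (D) -- node[right] {$\zeta+\omega$} (E);
\end{tikzpicture}
\caption{Five leaves of $G_A$ (left) and the leaves of $G_{A'}$ assigned to them by a quasi-isometry (right). A solid edge from $w\Gamma$ to $w'\Gamma$ is labeled by $w^{-1}w'$, an element supported in a ball of bounded radius, near which the two leaves approach each other. A dashed edge joins two leaves that differ by a central element and so are parallel or equal.}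
\label{fig:pentagon}
\end{figure}

\begin{proof}
Choose $\rho_0$ with $\rho_0/L-C-2R>9R_1$ and $\rho_0>2\Lambda(6R_1)$. Let $g=h^{-1}k$ with $|g|\ge\rho_0$. The element $(v_ku_h)^{-1}u_hv_k=[u_h,v_k]$ equals $z_g$ if $g\in A$ and $1$ otherwise. Put
\begin{align*}
\hat u&=\Phi(1)^{-1}\Phi(u_h),&\hat v'&=\Phi(u_h)^{-1}\Phi(u_hv_k),\\
\hat v&=\Phi(1)^{-1}\Phi(v_k),&\hat u'&=\Phi(v_k)^{-1}\Phi(v_ku_h),
\end{align*}
with configurations $\kappa=\kappa_h$, $\mu'$, $\mu=\mu_k$, $\kappa'$. By \eqref{eq:local}, the elements $\hat u,\hat v',\hat v,\hat u'$ lie in $W_{A'}(yB_{R_1})$ for $y$ equal to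
\[
y_u=q(h),\qquad y'_v=q(u_hk),\qquad y_v=q(k),\qquad y'_u=q(v_kh),
\]
respectively. We have $\Phi(u_hv_k)=\Phi(1)\hat u\hat v'$ and $\Phi(v_ku_h)=\Phi(1)\hat v\hat u'$, and these elements have the same configuration by Lemma~\ref{lem:parallel}(i). Thus
\begin{equation}\label{eq:conf}
\kappa+\mu'=\mu+\kappa' .
\end{equation}

\emph{Separation.} By \eqref{eq:q} on the leaf $\Gamma$, $d(y_u,y_v)>9R_1$. On the leaf $u_h\Gamma$, $d(q(u_hh),y'_v)>9R_1$, and $d(y_u,q(u_hh))\le R_1$ by \eqref{eq:local}; so $d(y_u,y'_v)>8R_1$. On the leaf $v_k\Gamma$, $d(q(v_kk),y'_u)>9R_1$ and $d(y_v,q(v_kk))\le R_1$; so $d(y_v,y'_u)>8R_1$. Hence the support of $\kappa$ is disjoint from those of $\mu$ and $\mu'$, and the support of $\mu$ is disjoint from those of $\kappa$ and $\kappa'$.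

\emph{Nontriviality.} If $\kappa=0$, then $\hat u\in Z_{A'}(2R_1)$ by \eqref{eq:Z}, and Lemma~\ref{lem:parallel}(ii) gives $u_h\in Z_A$, which is false. So $\kappa\ne0$; the same argument with $v_k$ gives $\mu\ne0$.

\emph{Agreement of the increments.} At a site in the support of $\kappa$, both $\mu$ and $\mu'$ vanish, so $\kappa'=\kappa\neq0$ there by \eqref{eq:conf}. The site lies in $y_uB_{R_1}\cap y'_uB_{R_1}$, so $d(y_u,y'_u)\le2R_1$. At a site in the support of $\mu$, both $\kappa$ and $\kappa'$ vanish, so $\mu'=\mu\ne0$ there and $d(y_v,y'_v)\le2R_1$. Rewrite \eqref{eq:conf} as $\kappa+\kappa'=\mu+\mu'$. The left side is supported in $y_uB_{3R_1}$ and the right side in $y_vB_{3R_1}$, and these balls are disjoint. So $\kappa'=\kappa$ and $\mu'=\mu$. It follows that $\hat u'=\hat u\zeta_1$ and $\hat v=\hat v'\zeta_2$ with $\zeta_1\in Z_{A'}\cap W_{A'}(y_uB_{3R_1})$ and $\zeta_2\in Z_{A'}\cap W_{A'}(y_vB_{3R_1})$, so that $\zeta=\zeta_1+\zeta_2\in Z_{A'}(6R_1)$.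

\emph{The commutator.} Let $\omega=\omega_{A'}(\kappa,\mu)$, which equals $[\hat u,\hat v']$ by \eqref{eq:omega}. In the additive notation of $Z_{A'}$,
\begin{equation}\label{eq:close}
\Phi(v_ku_h)^{-1}\Phi(u_hv_k)=(\hat v\hat u')^{-1}\hat u\hat v'=(\hat v'\hat u\,\zeta)^{-1}\hat u\hat v'=\zeta+\omega .
\end{equation}
The error $\zeta$ and the term $\omega$ live at different scales: every $z_j$ occurring in $\omega$ has $j=x^{-1}y$ with one of $x,y$ in $y_uB_{R_1}$ and the other in $y_vB_{R_1}$, so $|j|>7R_1$, whereas $\zeta$ involves only $z_j$ with $|j|\le6R_1$.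

If $g\notin A$, then $u_hv_k=v_ku_h$, so $\zeta+\omega=0$ by \eqref{eq:close}, and $\omega=0$ by linear independence of the $z_j$. If $g\in A$ and $\omega=0$, then the left side of \eqref{eq:close} lies in $Z_{A'}(6R_1)$, and Lemma~\ref{lem:parallel}(ii) gives $z_g\in Z_A(2\Lambda(6R_1))$, that is, $|g|\le2\Lambda(6R_1)<\rho_0$, a contradiction.
\end{proof}

The last step is where it matters that distinct $g\in A$ have independent central generators $z_g$: the commutator of two distant clusters cannot be absorbed by a short-range error.

\section{Counting: proof of Theorem~\ref{thm:main}}\label{sec:count}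

For $S\subseteq F\subset\Gamma$ let $G_S$ be the group of Section~\ref{sec:groups}. Continuity and part (a) follow from Lemma~\ref{lem:family}.

Fix $L,C\ge1$, with the constants $R_1$ and $\rho_0$ of Section~\ref{sec:commutators}, which do not depend on $S$ and $T$. For $n\ge1$ let $\mathcal{C}_n\subset\mathcal{C}$ be the set of configurations supported in a ball $yB_{R_1}$ with $|y|\le Ln+C$; then $|\mathcal{C}_n|\le7^{Ln+C}4^{|B_{R_1}|}$. Let $Q_n^{L,C}$ be the set of $(S,T)\in2^F\times2^F$ for which there are maps $h\mapsto\kappa_h$ and $h\mapsto\mu_h$ from $B_n^F$ to $\mathcal{C}_n$ such that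
\begin{equation}\label{eq:Q}
h^{-1}k\in S\iff\omega_T(\kappa_h,\mu_k)\ne0\qquad\text{for all }h,k\in B_n^F\text{ with }|h^{-1}k|\ge\rho_0 .
\end{equation}
There are finitely many choices of $(\kappa,\mu)$, and for each of them \eqref{eq:Q} depends on finitely many coordinates of $S$ and $T$. So $Q_n^{L,C}$ is clopen and $Q^{L,C}=\bigcap_nQ^{L,C}_n$ is closed.

If there is an $(L,C)$-pair $(f,f')$ between $G_S$ and $G_T$, then $(S,T)\in Q^{L,C}$. Indeed, $f(1)=1$ gives $|q(h)|\le|f(h)|\le Ln+C$ for $h\in B_n^F$, so the configurations $\kappa_h,\mu_h$ of Section~\ref{sec:commutators} lie in $\mathcal{C}_n$, and \eqref{eq:Q} is Proposition~\ref{prop:key} with $A=S$ and $A'=T$. Hence $Q=\bigcup_{L,C}Q^{L,C}$ contains every pair $(S,T)$ with $G_S$ and $G_T$ quasi-isometric.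

Fix $T$ and let $2n\ge\rho_0$. Every element of $B_{2n}^F$ has the form $h^{-1}k$ with $h,k\in B_n^F$. So for a given $(\kappa,\mu)$, condition \eqref{eq:Q} determines $S\cap\{g\in F:\rho_0\le|g|\le2n\}$, which fixes at least $|B_{2n}^F|-|B_{\rho_0}^F|$ coordinates of $S$. Summing over $(\kappa,\mu)$,
\[
\nu\bigl(\{S:(S,T)\in Q_n^{L,C}\}\bigr)\le\Bigl(7^{Ln+C}4^{|B_{R_1}|}\Bigr)^{2|B_n^F|}\;2^{-(|B_{2n}^F|-|B_{\rho_0}^F|)} .
\]
The first factor is $2^{O(n3^n)}$, while $|B_{2n}^F|=2\cdot9^n-1$, so the right side tends to $0$. Thus every section $\{S:(S,T)\in Q^{L,C}\}$ is closed and $\nu$-null. This is the one place in the proof of Theorem~\ref{thm:main} where the growth of $F$ is used; with $\mathbb{Z}$ in place of $F$ the ball of radius $2n$ has only about twice as many points as the ball of radius $n$, and the estimate would give nothing.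

For (b), the set $Q$ is Borel and $(\nu\times\nu)$-null by Fubini's theorem. The set of quasi-isometric pairs $(S,T)$ is the preimage of an $F_\sigma$ set under a continuous map by Lemma~\ref{lem:fsigma}, so it is Borel, and it is contained in $Q$. Its complement is therefore Borel and has measure $1$.

For (c), let $H$ be finitely generated. If no $G_T$ is quasi-isometric to $H$, the set in question is empty. Otherwise fix $T$ with $G_T$ quasi-isometric to $H$. The set of $S$ with $G_S$ quasi-isometric to $H$ is contained in the union over $L,C$ of the closed null sets $\{S:(S,T)\in Q^{L,C}\}$. Every nonempty open subset of $2^F$ has positive measure, so these closed sets have empty interior, and the union is both null and meager. \hfill$\square$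

\section{Vertical lines in $\mathbb{F}_2\times\mathbb{Z}$}\label{sec:vertical}

The map $S\mapsto G_S$ cannot serve for Theorem~\ref{thm:exact}: by Lemma~\ref{lem:family}(c) the groups $G_\emptyset$ and $G_{\{1\}}$ are quasi-isometric, although $\emptyset$ and $\{1\}$ lie in different orbits. Moreover, Proposition~\ref{prop:key} relates $A$ to $A'$ only through the unknown map $q$. We therefore look for a feature of $\Gamma$ that every such map preserves, and the feature is the direction of the $\mathbb{Z}$-factor.

Let $\tau\colon\Gamma\to F$ and $\operatorname{ht}\colon\Gamma\to\mathbb{Z}$ be the projections, so that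
\begin{equation}\label{eq:l1}
d(x,y)=d(\tau x,\tau y)+|\operatorname{ht}x-\operatorname{ht}y| .
\end{equation}

\begin{proposition}\label{prop:vertical}
Let $\varphi\colon\Gamma\to\Gamma$ be an $(L,C)$-embedding. Then
\[
\sup_{g\in F,\ n\in\mathbb{Z}}d\bigl(\tau\varphi(gt^n),\tau\varphi(g)\bigr)<\infty .
\]
\end{proposition}

The analogue for $\mathbb{Z}\times\mathbb{Z}$ is false, as the automorphism $(x,n)\mapsto(x+n,n)$ shows, so the proof must use the branching of $F$. It does so twice: exponential growth bounds the drift by a logarithm, and the tripods of the tree then improve the bound to a constant.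

Let $\mathcal{T}$ be the Cayley graph of $F$, a $4$-regular tree, and $[x,y]$ the geodesic between vertices $x$ and $y$. Every path from $x$ to $y$ passes through all vertices of $[x,y]$. The \emph{median} of vertices $y_1,y_2,y_3$ is the unique vertex $o$ common to the three geodesics $[y_i,y_j]$; their union is a tripod whose legs $[o,y_i]$ pairwise meet only in $o$. We use three facts.
\begin{enumerate}
\item[(T1)] If $d(y_i,y_{i+1})\le N$ for $0\le i<k$, then every vertex of $[y_0,y_k]$ is within $N$ of some $y_i$. (The concatenation of the geodesics $[y_i,y_{i+1}]$ is a path from $y_0$ to $y_k$.)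
\item[(T2)] A vertex $o\notin\{y_1,y_2,y_3\}$ is the median of $y_1,y_2,y_3$ if and only if the $y_i$ lie in three distinct components of $\mathcal{T}\setminus\{o\}$. (Two vertices lie in distinct components if and only if the geodesic between them contains $o$.)
\item[(T3)] If $x$ is within $D$ of each of the three geodesics $[y_i,y_j]$, then $x$ is within $D$ of the median $o$. (Let $x'$ be the point of the tripod closest to $x$, say on the leg $[o,y_1]$. The geodesic from $x$ to any point of $[y_2,y_3]$ passes through $x'$ and then $o$, so $d(x,o)=d(x,[y_2,y_3])$.)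
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:vertical}]
Put $N=L+C$.

\medskip\noindent\emph{Step 1: logarithmic drift.} There is $\lambda=\lambda(L,C)$ such that for all $g,n_0,n_1$,
\begin{equation}\label{eq:log}
d\bigl(\tau\varphi(gt^{n_0}),\tau\varphi(gt^{n_1})\bigr)\le\lambda\bigl(1+\log(1+|n_1-n_0|)\bigr).
\end{equation}
If the image of a vertical segment drifts far in $\mathcal{T}$, then so do the images of exponentially many nearby segments; all of them must pass the midpoint of the drift, and above that midpoint there is only linearly much room. In detail, let $n_0<n_1$, $n=n_1-n_0$, $p_i=\tau\varphi(gt^{n_i})$, $\delta=d(p_0,p_1)$ and $M=\lfloor\delta/2\rfloor$. If $M\le C+1$, then $\delta\le2C+3$; so assume $M>C+1$. Let $o$ be the vertex of $[p_0,p_1]$ at distance $M$ from $p_0$, hence at distance at least $M$ from $p_1$, and let $k=\lfloor(M-C-1)/L\rfloor\ge0$. For $g'\in gB_k^F$ we have $d(\tau\varphi(g't^{n_i}),p_i)\le Lk+C<M$, so $\tau\varphi(g't^{n_i})$ lies in the component of $\mathcal{T}\setminus\{o\}$ that contains $p_i$. These two components are different,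 so $o$ lies on the geodesic between $\tau\varphi(g't^{n_0})$ and $\tau\varphi(g't^{n_1})$. Along the vertical segment from $g't^{n_0}$ to $g't^{n_1}$ the map $\tau\varphi$ moves by steps of length at most $N$, so by (T1) some point $x$ of the segment has $d(\tau\varphi(x),o)\le N$. This gives $|B_k^F|\ge3^k$ distinct points $x$ in a set of diameter at most $2k+n$. Their images have $F$-coordinate in $oB_N^F$ and heights that differ by at most $L(2k+n)+C$. Points with the same image are at distance at most $LC$, so $\varphi$ is at most $|B_{LC}|$-to-one. With $c_0=|B_{LC}|\,|B_N^F|\,(2L+C+1)$ and $n\ge1$,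
\[
3^k\le|B_{LC}|\,|B_N^F|\,\bigl(L(2k+n)+C+1\bigr)\le c_0(k+n)\le c_0(k+1)n\le c_02^kn .
\]
So $k\le\log(c_0n)/\log(3/2)$. Since $M\le L(k+1)+C+1$ and $\delta\le2M+1$, the bound \eqref{eq:log} follows.

\medskip\noindent\emph{Step 2: vertical lines reach every height.} Fix $g$ and let $\eta(n)=\operatorname{ht}\varphi(gt^n)$. Then $|\eta(n+1)-\eta(n)|\le N$, and by \eqref{eq:l1} and \eqref{eq:log},
\[
|\eta(n)-\eta(n')|\ge|n-n'|/L-C-\lambda\bigl(1+\log(1+|n-n'|)\bigr),
\]
which tends to infinity with $|n-n'|$. So $|\eta(n)|\to\infty$ as $n\to\pm\infty$, and since $\eta$ cannot change sign in one step while $|\eta|>N$, it tends to $+\infty$ or to $-\infty$ at each end. Suppose that it tends to the same limit at both ends, say $+\infty$ (otherwise replace $\eta$ by $-\eta$). For an integer $Y>\eta(0)$ let $n>0$ be least and $n'<0$ be greatest with $\eta\ge Y$. Both values lie in $[Y,Y+N]$, so $|\eta(n)-\eta(n')|\le N$, while $n-n'\ge(Y-\eta(0))/N$ is unbounded as $Y\to\infty$. This contradicts the lower bound. So $\eta$ tends to opposite infinities and comes within $N$ of every integer.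

\medskip\noindent\emph{Step 3: horizontal slices embed.} Let $\varphi_n\colon F\to F$, $\varphi_n(g)=\tau\varphi(gt^n)$. We show that $\varphi_n$ is an $(L,C_1)$-embedding for an integer $C_1\ge C$ independent of $n$. The upper bound holds since $\tau$ is $1$-Lipschitz. For the lower bound we must exclude that the distance between $\varphi(gt^n)$ and $\varphi(g't^n)$ is mostly vertical. By Step 2 choose $n'$ with $|\operatorname{ht}\varphi(g't^{n'})-\operatorname{ht}\varphi(gt^n)|\le N$, and put $s=|n-n'|$. By the triangle inequality, \eqref{eq:l1} and \eqref{eq:log},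
\begin{align*}
d(\varphi_n(g),\varphi_n(g'))&\ge d\bigl(\tau\varphi(gt^n),\tau\varphi(g't^{n'})\bigr)-d\bigl(\tau\varphi(g't^{n'}),\tau\varphi(g't^n)\bigr)\\
&\ge d\bigl(\varphi(gt^n),\varphi(g't^{n'})\bigr)-N-\lambda(1+\log(1+s))\\
&\ge d(g,g')/L+\bigl(s/L-\lambda\log(1+s)\bigr)-C-N-\lambda .
\end{align*}
The function $s/L-\lambda\log(1+s)$ is bounded below on $s\ge0$, which gives $C_1$.

\medskip\noindent\emph{Step 4: images of geodesics.} Put $N_1=L+C_1$ and $D_1=L^2(2N_1+C_1)+C_1+N_1$. Let $\psi\colon F\to F$ be an $(L,C_1)$-embedding and $x_0,\dots,x_l$ the vertices of a geodesic in $\mathcal{T}$. Then $d(\psi(x_i),[\psi(x_0),\psi(x_l)])\le D_1$ for each $i$. Indeed, let $y$ be the median of $\psi(x_0),\psi(x_i),\psi(x_l)$. By (T1), applied to $\psi(x_0),\dots,\psi(x_i)$ and to $\psi(x_i),\dots,\psi(x_l)$, there are $j\le i\le k$ with $d(\psi(x_j),y)\le N_1$ and $d(\psi(x_k),y)\le N_1$. Then $k-j\le L(2N_1+C_1)$, and $d(\psi(x_i),y)\le L(i-j)+C_1+N_1\le D_1$.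

\medskip\noindent\emph{Step 5: tripods pin down the image.} Fix $n\in\mathbb{Z}$ and $g\in F$. By \eqref{eq:log}, $d(\varphi_n(x),\varphi_0(x))\le\epsilon_n:=\lambda(1+\log(1+|n|))$ for all $x\in F$. This bound depends on $n$ but not on $x$, so it is negligible on a tripod that is large enough. Choose $l$ with $l/L-C_1-D_1>\epsilon_n$, and choose $g_1,g_2,g_3$ at distance $l$ from $g$ in three distinct components of $\mathcal{T}\setminus\{g\}$. For $\psi\in\{\varphi_n,\varphi_0\}$ let $o_\psi$ be the median of $\psi(g_1),\psi(g_2),\psi(g_3)$. Since $g\in[g_i,g_j]$ for $i\ne j$, Step 4 and (T3) give $d(\psi(g),o_\psi)\le D_1$. Let $o=o_{\varphi_n}$. Then $d(o,\varphi_n(g_i))\ge l/L-C_1-D_1>\epsilon_n$. By (T2) the vertices $\varphi_n(g_i)$ lie in three distinct components of $\mathcal{T}\setminus\{o\}$, and $\varphi_0(g_i)$ lies in the same component as $\varphi_n(g_i)$, since the geodesic between them is too short to contain $o$. By (T2) again, $o_{\varphi_0}=o$. Hence $d(\varphi_n(g),\varphi_0(g))\le2D_1$, and $D_1$ does not depend on $n$ or $g$.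
\end{proof}

\section{Coding orbits: proof of Theorem~\ref{thm:exact}}\label{sec:coding}

We record, on the vertical line above each $g\in F$, what $S$ looks like around $g$. The pattern seen in the ball of radius $m$ is given a number $i$, and the point at height $i!$ is marked. Factorials are used because a quasi-isometry distorts heights by a bounded factor, while the ratio of consecutive factorials is unbounded; so large values of $i$ can be read off after distortion.

Fix an injection $(m,J)\mapsto\iota(m,J)$ from the countable set of pairs with $m\ge0$ and $J\subseteq B_m^F$ into $\{1,2,\dots\}$. For $S\subseteq F$ let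
\[
\hat A(S)=\bigl\{g\,t^{\,\iota(m,J)!}:\ g\in F,\ m\ge0,\ J=(g^{-1}S)\cap B_m^F\bigr\}\subseteq\Gamma,\qquad H_S=G_{\hat A(S)} .
\]
Since $i\mapsto i!$ is injective on $i\ge1$ and $\iota$ is injective,
\begin{equation}\label{eq:code}
g\,t^{\,\iota(m,J)!}\in\hat A(S)\iff(g^{-1}S)\cap B_m^F=J ,
\end{equation}
and elements of $\Gamma$ whose height is not of the form $\iota(m,J)!$ never belong to $\hat A(S)$. The right side of \eqref{eq:code} is a clopen condition on $S$, so $S\mapsto\hat A(S)$ is continuous, and so is $S\mapsto H_S$ by Lemma~\ref{lem:family}(b). Since $(\gamma g)^{-1}\gamma S=g^{-1}S$, we have $\hat A(\gamma S)=\gamma\hat A(S)$ for $\gamma\in F$. So $S\mathrel{E}T$ implies $H_S\cong H_T$ by Lemma~\ref{lem:family}(a), and isomorphic finitely generated groups are quasi-isometric.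

Now suppose that $H_S$ and $H_T$ are quasi-isometric. Take an $(L,C)$-pair between them and use the notation of Section~\ref{sec:commutators} with $A=\hat A(S)$ and $A'=\hat A(T)$. By \eqref{eq:q}, the restriction of $q$ to $\Gamma$ is an $(L,C+2R)$-embedding $\Gamma\to\Gamma$, so Proposition~\ref{prop:vertical} gives $D_0$ with $d(\tau q(1),\tau q(t^n))\le D_0$ for all $n$. Put $D_2=D_0+2R_1$ and $c_1=C+2R+2R_1$.

For $m\ge0$ let $i=i_m=\iota(m,S\cap B_m^F)$. Then $t^{i!}\in\hat A(S)$, and $i_m\to\infty$ because the $i_m$ are distinct. For large $m$ we have $i!\ge\rho_0$, and Proposition~\ref{prop:key} with $h=1$ and $k=t^{i!}$ gives $\omega_{A'}(\kappa_1,\mu_{t^{i!}})\ne0$. So there are $x,y\in\Gamma$, one in $q(1)B_{R_1}$ and the other in $q(t^{i!})B_{R_1}$, with $x^{-1}y\in\hat A(T)$. Write $x^{-1}y=g't^{j!}$ with $g'\in F$ and $j\ge1$. The $F$-coordinate is bounded independently of $m$: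
\[
|g'|=d(\tau x,\tau y)\le D_0+2R_1=D_2 .
\]
By \eqref{eq:q}, $|g'|+j!=d(x,y)$ lies between $i!/L-c_1$ and $L\,i!+c_1$. Hence
\[
i!/L-c_1-D_2\le j!\le L\,i!+c_1 .
\]
For large $i$ we have $(i+1)!=(i+1)\,i!>L\,i!+c_1$, which excludes $j>i$, and $(i-1)!=i!/i<i!/L-c_1-D_2$, which excludes $j<i$. So $j=i$, and $g't^{i!}\in\hat A(T)$ with $i=\iota(m,S\cap B_m^F)$. By \eqref{eq:code},
\[
(g'^{-1}T)\cap B_m^F=S\cap B_m^F .
\]
This holds for every large $m$ with some $g'=g'_m$ in the finite set $B^F_{D_2}$. One element $g'$ works for infinitely many $m$, so $g'^{-1}T=S$ and $S\mathrel{E}T$. \hfill$\square$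

\begin{thebibliography}{1}
\bibitem{notes}
\emph{The Complexity of the Quasi-Isometry Relation for Finitely Generated Groups},
\texttt{https://e.math.cornell.edu/sites/topology/2011/talks/thomas\_notes.pdf}.
\end{thebibliography}
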